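# The $L^p$ norm of the discrete Hilbert transform $D_\alpha$

## 1. Exponent two: both operators are isometries

Throughout, $1<p<\infty$. For $f\in L^2(\mathbb R)\cap L^p(\mathbb R)$ put $\hat f(\xi)=\int_{\mathbb R}f(x)e^{-2\pi ix\xi}\,dx$, and for a bounded function $m$ let $T_m$ be the Fourier multiplier operator $\widehat{T_mf}=m\hat f$. If $T$ extends boundedly to $L^p(\mathbb R)$, $\|T\|_{p,p}$ is its norm there.

Two families of multipliers are to be compared. The Hilbert transform $H$ has symbol $-i\,\mathrm{sgn}\,\xi$. For $\theta\in\mathbb R$ put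
$$T_\theta=\cos\pi\theta\,I+\sin\pi\theta\,H,\qquad\text{with symbol } e^{-i\pi\theta\,\mathrm{sgn}\,\xi}.$$
It turns the phase of positive frequencies by $-\pi\theta$ and that of negative frequencies by $+\pi\theta$. For $\alpha\in(0,1)$, the discrete Hilbert transform $D_\alpha$ has the $1$-periodic symbol
$$m_\alpha(\xi)=e^{-\pi i\alpha}e^{2\pi i\alpha\xi}\qquad(0<\xi<1).$$
Its phase climbs from $-\pi\alpha$ to $\pi\alpha$ across each unit interval and then jumps back. At every integer $m_\alpha$ jumps from $e^{i\pi\alpha}$ to $e^{-i\pi\alpha}$, and this is exactly the jump of the symbol of $T_\alpha$ at $0$. The question, in plain words: does this one jump already determine the $L^p$ norm of $D_\alpha$?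

For $p=2$ it does, for a trivial reason. Both symbols have modulus $1$ almost everywhere, so by Plancherel $\|D_\alpha f\|_2=\|f\|_2=\|T_\alpha f\|_2$, and both norms equal $1$.

What changes for $p\ne2$? Plancherel sees only $|m|$, and now the phase matters. The paper "Remarks on the Hilbert transform and on some families of multiplier operators related to it" is the source of the problem. There the inequality $\|D_\alpha\|_{p,p}\ge\|T_\alpha\|_{p,p}$ is quoted as known, and equality is a conjecture, to be proved or disproved. These notes prove it.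

**Theorem 1.** For $1<p<\infty$ and $0<\alpha<1$: $\|D_\alpha\|_{p,p}=\|\cos\pi\alpha\,I+\sin\pi\alpha\,H\|_{p,p}$.

## 2. Sequences, samples, and the class $\mathcal G$

**From the line to the integers.** The symbol $m_\alpha$ is periodic, so $D_\alpha$ acts on each coset $x+\mathbb Z$ separately. Let $\operatorname{sinc}x=\frac{\sin\pi x}{\pi x}$. For $0\le\theta<1$ let $\mathcal D_\theta$ be the operator on sequences
$$(\mathcal D_\theta a)(n)=\sum_kc_k\,a(n+k)=\sum_m(-1)^{n-m}\operatorname{sinc}(n+\theta-m)\,a(m),\tag{1}$$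
$$c_k=\int_0^1e^{-\pi i\theta}e^{2\pi i\theta\xi}e^{-2\pi ik\xi}\,d\xi=e^{-\pi i\theta}e^{\pi i(\theta-k)}\operatorname{sinc}(\theta-k)=(-1)^k\operatorname{sinc}(\theta-k).$$
With $\hat a(\xi)=\sum_na(n)e^{-2\pi in\xi}$, multiplication by $e^{2\pi ik\xi}$ is the shift $a(\cdot)\mapsto a(\cdot+k)$. So on $\ell^2(\mathbb Z)$ the operator $\mathcal D_\theta$ has the $1$-periodic symbol equal to $e^{-\pi i\theta}e^{2\pi i\theta\xi}$ on $(0,1)$. The kernel is real, $\mathcal D_0=I$, and since $(c_k)\in\ell^{r}$ for every $r>1$, the series (1) converges absolutely for $a\in\ell^p$, by Hölder. Section 9 shows that $\mathcal D_\theta$ is bounded on $\ell^p$, so the next statement makes sense.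

**Theorem 2.** Let $1<p<\infty$ and let $\kappa$ be a finite signed Borel measure on $[0,1)$. The following are equivalent:

* (i) $\int\|T_\theta f\|_{L^p(\mathbb R)}^p\,d\kappa(\theta)\ge0$ for all real $f\in L^p(\mathbb R)$;
* (ii) $\int\|\mathcal D_\theta f\|_{\ell^p(\mathbb Z)}^p\,d\kappa(\theta)\ge0$ for all real $f\in\ell^p(\mathbb Z)$.

For the upper bound in Theorem 1 one takes $\kappa=C^p\delta_0-\delta_\alpha$ with $C=\|T_\alpha\|_{p,p}$: then (i) holds because $T_0=I$, and (ii) says $\|\mathcal D_\alpha f\|_p\le C\|f\|_p$.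

**Definition (class $\mathcal G$).** Let $\mathbb H=\{\operatorname{Im}z>0\}$. $\mathcal G$ is the set of entire functions $G\not\equiv0$, real on $\mathbb R$, such that $|G(z)|\le Ke^{\pi|\operatorname{Im}z|}/(1+|z|)$ for some $K$.

Example: $\operatorname{sinc}\in\mathcal G$, since $|\sin\pi z|\le e^{\pi|\operatorname{Im}z|}$ handles $|z|\ge1$ and continuity handles $|z|\le1$. On the other hand $\cos\pi z\notin\mathcal G$, because its values $(-1)^n$ at the integers do not tend to $0$. The inequality $1+|z|\le(1+|s|)(1+|z-s|)$ shows that $\mathcal G$ is invariant under real translations. If $f\neq0$ is real and finitely supported, then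
$$G(z)=\sum_m(-1)^mf(m)\operatorname{sinc}(z-m)\in\mathcal G,\qquad(\mathcal D_\theta f)(n)=(-1)^nG(n+\theta),\tag{2}$$
the second formula being (1). ($G\not\equiv0$ since $G(n)=(-1)^nf(n)$.) For $G\in\mathcal G$ and $q>1$ put
$$N_q(s)=\sum_n|G(n+s)|^q<\infty ,$$
so that $N_q(\theta)=\|\mathcal D_\theta f\|_q^q$ for $G$ as in (2).

**A computation by hand.** Take $f=\delta_0$, $G=\operatorname{sinc}$. From $\sum_n(n+s)^{-2}=\pi^2/\sin^2\pi s$ we get $N_2(s)=1$, the isometry again. Differentiating twice and dividing by $6$ gives $\sum_n(n+s)^{-4}=\pi^4\big(\sin^{-4}\pi s-\tfrac23\sin^{-2}\pi s\big)$, so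
$$\|\mathcal D_\theta\delta_0\|_4^4=N_4(\theta)=1-\tfrac23\sin^2\pi\theta .$$
For $p\ne2$ the numbers $N_p(\theta)$ really vary with $\theta$, and the problem is to control this variation for all $f$ at once.

**Textbook facts used.** M. Riesz's theorem: $H$ is bounded on $L^p(\mathbb R)$, hence so is $T_\theta$; also $T_\theta$ maps real functions to real functions. A function $V:\Omega\to[-\infty,\infty)$ on a plane domain is *subharmonic* if it is upper semicontinuous and $V(w)\le\frac1{2\pi}\int_0^{2\pi}V(w+re^{it})\,dt$ for all small $r$, at every $w$. (Example: $|\operatorname{Re}w|^p$ for $p\geq 1$, a convex function.) The maximum of two harmonic functions is subharmonic; $V\circ M$ is subharmonic if $V$ is and $M$ is holomorphic; the maximum principle holds; if $V\not\equiv-\infty$ on a domain then $V\in L^1_{loc}$ and $\Delta V\ge0$ in the sense of distributions. An upper semicontinuous function with values in $[-\infty,\infty)$ on a compact metric space is the limit of a decreasing sequence of continuous functions.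 Finally, the area formula: for a smooth map $w:U\to\mathbb R^2$, $U\subset\mathbb R^2$ open, and measurable $h\ge0$, $\int_Uh\,|\det Dw|\,dx\,dy=\int_{\mathbb R^2}\sum_{w(z)=\omega}h(z)\,d\omega$.

## 3. Two approaches that stop short

**Frequencies in $(-1,1)$.** For $0<|\xi|<1$ we have $m_\alpha(\xi)=e^{2\pi i\alpha\xi}e^{-\pi i\alpha\,\mathrm{sgn}\,\xi}$; for $\xi<0$ this is $e^{-\pi i\alpha}e^{2\pi i\alpha(\xi+1)}$. So if $\hat f=0$ off $(-1,1)$, then $(D_\alpha f)(x)=(T_\alpha f)(x+\alpha)$, and $\|D_\alpha f\|_p=\|T_\alpha f\|_p$. The theorem is immediate for such $f$.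

In general, $m_\alpha(\xi)=e^{2\pi i\alpha\xi}e^{-\pi i\alpha(2\lfloor\xi\rfloor+1)}$: after the translation is removed there remains a staircase of phases with a jump at every integer. One may hope to avoid the other jumps by interpolation. Given a finitely supported $a$, put $F(x)=\sum_ma(m)\operatorname{sinc}^2(x-m)$. Its spectrum lies in $[-1,1]$, because $\operatorname{sinc}^2$ has Fourier transform $(1-|\xi|)_+$, and $F(n)=a(n)$. But the $L^p$ inequality for $F$ reads
$$\int_0^1\sum_n|(D_\alpha F)(x+n)|^p\,dx\le C^p\int_0^1\sum_n|F(x+n)|^p\,dx,$$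
an average over $x$, whereas we need the inequality between the integrands at the single point $x=0$. An average does not give it, and this is where the approach stops.

**Subharmonic minorants on the line.** The second approach works very well on $\mathbb R$. We record its analytic core, which will be used again.

**Lemma 1.** Let $p>1$, and let $S$ be real and continuous on $\overline{\mathbb H}$, subharmonic in $\mathbb H$, with $|S(z)|\le K(1+|z|)^{-p}$. Then $\int_{\mathbb R}S(x)\,dx\ge0$.

*Proof.* The Poisson integral of $S|_{\mathbb R}$, a continuous function vanishing at infinity, is harmonic in $\mathbb H$, continuous on $\overline{\mathbb H}$ with boundary values $S|_{\mathbb R}$, and tends to $0$ at infinity. So $S$ minus the Poisson integral is subharmonic, vanishes on $\mathbb R$ and tends to $0$ at infinity; by the maximum principle it is $\le0$. At $iY$ this says $S(iY)\le\frac1\pi\int\frac Y{x^2+Y^2}S(x)\,dx$. Multiply by $\pi Y$ and let $Y\to\infty$. The left side is $O(Y^{1-p})\to0$, and the right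 side is $\int\frac{Y^2}{x^2+Y^2}S(x)\,dx\to\int S$ by dominated convergence, as $S|_{\mathbb R}$ is integrable. $\square$

Now suppose $V$ is continuous and subharmonic on $\mathbb C$ with $|V(w)|\le K|w|^p$ and $V(w)\le C^p|\operatorname{Re}w|^p-|\operatorname{Re}(e^{-i\pi\alpha}w)|^p$. Let $f=\operatorname{Re}F$ with $\hat F\in C_c^\infty((0,\infty))$. Then $T_\theta f=\operatorname{Re}(e^{-i\pi\theta}F)$ for all $\theta$. The extension $F(z)=\int\hat F(\xi)e^{2\pi iz\xi}d\xi$ is holomorphic and $O(1/(1+|z|))$ on $\overline{\mathbb H}$ (integrate by parts), so $S=V\circ F$ satisfies Lemma 1. Hence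
$$C^p\|f\|_p^p-\|T_\alpha f\|_p^p\ge\int_{\mathbb R} V(F(x))\,dx\ge0.$$

On $\mathbb Z$ the first thing to look for is a complex sequence $F(n)$ with $(\mathcal D_\theta f)(n)=\operatorname{Re}(e^{-i\pi\theta}F(n))$ for all $\theta\in[0,1)$. There is none in general. For $f=\delta_0$, $n=0$, we would need $\operatorname{sinc}\theta=\operatorname{Re}(e^{-i\pi\theta}F(0))$. At $\theta=0$ this gives $\operatorname{Re}F(0)=1$; as $\theta\to1$ the right side tends to $-1$ and the left side to $0$. So there is no $F$ to compose $V$ with.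

**The way past this.** We give up on individual values $F(n)$ and ask only for their distribution. We shall construct, for each $G\in\mathcal G$, a positive measure $\mu$ on $\mathbb C\setminus\{0\}$ with
$$N_q(s)=q(q+1)\int|\operatorname{Re}(e^{-i\pi s}w)|^q\,d\mu(w)\quad\text{for all }q>1,\ s\in\mathbb R$$
(Sections 4 and 5). We then show that $\mu$ integrates even $p$-homogeneous subharmonic functions to numbers $\ge0$ (Sections 6 and 7), and that every inequality (i) comes from a subharmonic minorant (Section 8). Together these replace the display above.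

## 4. Fitting a cosine at each point of the half-plane

For real $t,u$ and $w=t+iu$, the pure cosine $t\cos\pi x+u\sin\pi x=\operatorname{Re}(e^{-i\pi x}w)$ satisfies: its value at $n+s$ is $(-1)^n\operatorname{Re}(e^{-i\pi s}w)$. For a pure cosine, one complex number does serve every $s$. So at each $z\in\mathbb H$ we fit to $G$ the pure cosine with the same value at $z$, and collect the amplitudes.

Fix $G\in\mathcal G$. For $z=x+iy\in\mathbb H$,
$$\operatorname{Im}\cot\pi z=-\frac{\sinh\pi y\cosh\pi y}{|\sin\pi z|^2}<0,\tag{3}$$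
so $\cos\pi z$ and $\sin\pi z$ are linearly independent over $\mathbb R$. Hence there are unique real $t(z),u(z)$, real-analytic in $z$, with
$$G(z)=t\cos\pi z+u\sin\pi z .\tag{4}$$
Put $w(z)=t+iu=\rho e^{i\psi}$. Then $G(z)=\rho\cos(\pi z-\psi)$. Since $\cos$ has only real zeros and $\psi$ is real, $w(z)=0$ exactly when $G(z)=0$. Let $U=\{z\in\mathbb H:G(z)\ne0\}$.

What happens at the real axis? The real and imaginary parts of (4) are $\operatorname{Re}G=\cosh\pi y\,(t\cos\pi x+u\sin\pi x)$ and $\operatorname{Im}G=\sinh\pi y\,(u\cos\pi x-t\sin\pi x)$. As $y\to0$, $\operatorname{Im}G/\sinh\pi y\to G'(x)/\pi$, so $w(z)\to e^{i\pi x}\big(G(x)+iG'(x)/\pi\big)$. At a real zero $x_0$ of $G$ the limit is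
$$w_0=w_0(x_0)=\tfrac1\pi\,ie^{i\pi x_0}G'(x_0).$$

**Definition (the measure $\mu$).** With $w_*$ denoting image under $w$ and $x_0$ running over the real zeros of $G$,
$$\mu=w_*\Big(\tfrac1\pi\rho^{-2}\operatorname{Im}\tan(\pi z-\psi)\,|\det Dw|\,dx\,dy\Big|_U\Big)+\sum_{x_0:\,w_0\ne0}\int_0^1\delta_{rw_0}\,\frac{1-r}r\,dr.\tag{5}$$

Since $\tan$ has period $\pi$ and maps $\mathbb H$ into $\mathbb H$ (indeed $\operatorname{Im}\tan(a+ib)=\frac{\sinh2b}{\cos2a+\cosh2b}$), this is a well-defined positive measure on $\mathbb C\setminus\{0\}$.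

Where does such a density come from? For $\tau>0$,
$$\int_0^\infty t^{q-1}\Big(1-\frac t\tau\Big)_+dt=\tau^q\Big(\frac1q-\frac1{q+1}\Big)=\frac{\tau^q}{q(q+1)}.\tag{6}$$
So if we slice along $\operatorname{Re}w=t$, it is enough to produce the numbers $(1-t/\tau)_+$, for $\tau=(-1)^nG(n)$, from a contour integral; they will be residues at the integers. The density in (5) is what makes the slice integral equal to that contour integral, and the rays through $w_0$ cancel the unwanted residues at real zeros of $G$.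

*Example.* Let $G=\operatorname{sinc}$. Dividing (4) by $\sin\pi z$ gives $t\cot\pi z+u=\frac1{\pi z}$, and taking imaginary parts,
$$t(z)=\frac{y\,(\sin^2\pi x+\sinh^2\pi y)}{\pi(x^2+y^2)\sinh\pi y\cosh\pi y}.$$
Its zeros are the integers $n\ne0$, with $G'(n)=(-1)^n/n$ and $w_0=i/(\pi n)$, so $\operatorname{Re}w_0=0$. We have $0<t(z)<1$ on $\mathbb H$, because $y\sin^2\pi x\le\pi^2x^2y\le\pi x^2\sinh\pi y\cosh\pi y$ and $y\sinh^2\pi y<\pi y^2\sinh\pi y\cosh\pi y$ (as $\tanh b<b$). Also $t(z)\to1$ as $z\to0$. So in the real direction the amplitudes fill $(0,1)$, with supremum $1=G(0)$.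

**Lemma 2.** For all $q>1$ and $s\in\mathbb R$,
$$\int|\operatorname{Re}(e^{-i\pi s}w)|^q\,d\mu(w)=\frac{N_q(s)}{q(q+1)}.$$
In particular $\int|w|^q\,d\mu<\infty$.

## 5. Proof of Lemma 2: residues along the level sets of $t$

**Step 1: reduction to $s=0$ and to positive parts.** Replace $G$ by $G(\cdot+s)$. Since
$$G(z+s)=\rho(z+s)\cos\big(\pi z-[\psi(z+s)-\pi s]\big),$$
this replaces $w(z)$ by $e^{-i\pi s}w(z+s)$ and leaves $\rho$, $\tan(\pi z-\psi)$ and $|\det Dw|$ unchanged at corresponding points. The zero $x_0$ becomes $x_0-s$, with $w_0$ replaced by $e^{-i\pi s}w_0$. So $\mu$ is replaced by its rotation by $e^{-i\pi s}$, while $N_q(s)$ becomes the value at $0$ for the new function. We may take $s=0$. Next, replacing $G$ by $-G$ replaces $w,w_0$ by $-w,-w_0$ and leaves the density unchanged. Put $f_n=(-1)^nG(n)$ and $\tau_+=\max(\tau,0)$. Adding the statements for $G$ and $-G$, we see that it suffices to prove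
$$\int(\operatorname{Re}w)_+^q\,d\mu=\frac1{q(q+1)}\sum_n(f_n)_+^q.\tag{7}$$

**Step 2: slicing.** This step turns (7) into an identity for each fixed $t$. Let $A(z)=\sin\pi z/G(z)$ and $\vartheta=\pi z-\psi$. On $U$,
$$A=\frac{\sin(\vartheta+\psi)}{\rho\cos\vartheta}=\frac{\cos\psi\tan\vartheta+\sin\psi}\rho,\qquad\text{so}\qquad\operatorname{Im}A=t\,\rho^{-2}\operatorname{Im}\tan(\pi z-\psi),\tag{8}$$
because $\rho\cos\psi=t$. For $t>0$ put
$$u_t(z)=\frac{G(z)-t\cos\pi z}{\sin\pi z}.$$
For $z\in\mathbb H$ and $u\in\mathbb R$, (4) gives $w(z)=t+iu\iff u_t(z)=u$. Also $t(z)>0$ forces $z\in U$. By (8), the integrand $t^q\cdot\frac1\pi\rho^{-2}\operatorname{Im}\tan\vartheta$ equals $\frac1\pi t^{q-1}\operatorname{Im}A$, so the area formula gives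
$$\int_{U\cap\{t(z)>0\}}t^q\,\tfrac1\pi\rho^{-2}\operatorname{Im}\tan(\pi z-\psi)\,|\det Dw|\,dx\,dy=\int_0^\infty\frac{t^{q-1}}\pi I(t)\,dt,\quad I(t)=\int_{\mathbb R}\sum_{z\in\mathbb H,\,u_t(z)=u}\operatorname{Im}A(z)\,du.$$

The function $u_t$ is holomorphic in $\mathbb H$. It is not constant: a constant value $u$ would be real, as $u_t$ is real on $\mathbb R$, and then $G=t\cos\pi z+u\sin\pi z$ would have $G(n)=(-1)^nt\not\to0$. Let $\Gamma_t=\{z\in\mathbb H:u_t(z)\in\mathbb R\}$. On $\Gamma_t$ we have $t(z)=t>0$, hence $\operatorname{Im}A>0$ by (8). Off the discrete set of critical points of $u_t$, $\Gamma_t$ is a $1$-manifold on which $u_t$ is a local diffeomorphism to $\mathbb R$; critical values are countable, hence form a null set. Therefore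
$$I(t)=\int_{\Gamma_t}\operatorname{Im}A\,|du_t|.\tag{9}$$

For a real zero $x_0$ of $G$ put $t_0=t_0(x_0)=\operatorname{Re}w_0=-\frac1\pi G'(x_0)\sin\pi x_0$, and read $(1-t/\tau)_+$ as $0$ if $\tau\le0$.

**Claim.** For all $t>0$ outside the countable set $\{f_n\}\cup\{t_0(x_0)\}$,
$$I(t)+\pi\sum_{x_0}\Big(1-\frac t{t_0(x_0)}\Big)_+=\pi\sum_n\Big(1-\frac t{f_n}\Big)_+.\tag{10}$$

The claim gives (7). Multiply by $t^{q-1}/\pi$ and integrate over $t>0$; all terms are nonnegative. By (6) the right side becomes $\frac1{q(q+1)}\sum(f_n)_+^q$. On the left, the first term is the contribution of the first part of $\mu$ to $\int(\operatorname{Re}w)_+^q\,d\mu$. The zero $x_0$ gives $(t_0)_+^q/(q(q+1))$, which is the contribution of the ray through $w_0$, since $\int_0^1(rt_0)_+^q\frac{1-r}r\,dr=(t_0)_+^q\int_0^1r^{q-1}(1-r)\,dr$. (Zeros with $w_0=0$ have $t_0=0$ and give nothing.)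

In the example $G=\operatorname{sinc}$ the claim says $I(t)=\pi(1-t)_+$; for $t>1$ both sides vanish, since $t(z)<1$ on $\mathbb H$.

From now on $t>0$ is fixed as in the claim, and $\Omega_t=\{z\in\mathbb H:\operatorname{Im}u_t(z)<0\}$.

**Step 3: $\Omega_t$ and $\Gamma_t$ are bounded.** This makes a finite contour available. Taking the imaginary part of $(G-t\cos\pi z)\overline{\sin\pi z}$ and using (3),
$$|\sin\pi z|^2\operatorname{Im}u_t=t\sinh\pi y\cosh\pi y+\operatorname{Im}G\,\sin\pi x\cosh\pi y-\operatorname{Re}G\,\cos\pi x\sinh\pi y.\tag{11}$$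
On $\mathbb H$ there is $K_1$ with $|G|\le K_1\cosh(\pi y)/(1+|z|)$. Enlarging $K_1$, we also have $|\operatorname{Im}G|\le K_1\sinh(\pi y)/(1+|z|)$. For $y\ge1$ this is clear. For $0<y<1$, as $G$ is real on $\mathbb R$,
$$|\operatorname{Im}G(x+iy)|=|\operatorname{Im}(G(x+iy)-G(x))|\le y\sup_{0\le\tau\le1}|G'(x+i\tau)|,$$
Cauchy's estimate on unit discs gives $|G'(x+i\tau)|\le K'/(1+|z|)$, and $y\le\sinh(\pi y)/\pi$. So the last two terms of (11) are together at most $\frac{2K_1}{1+|z|}\sinh\pi y\cosh\pi y$ in absolute value, and $\operatorname{Im}u_t>0$ on $\mathbb H$ once $1+|z|>2K_1/t$. Hence $\Omega_t$ and $\Gamma_t$ are bounded. Moreover $f_n\to0$, and $t_0(x_0)\to0$ as $|x_0|\to\infty$ by the bound on $G'$, so the sums in (10) are finite.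

**Step 4: local structure of $\Omega_t$ at the points of its closure.** This step prepares Cauchy's theorem: we must know the shape of $\Omega_t$ and the singularities of $A$ near $\overline{\Omega_t}$. The function $u_t$ is meromorphic on $\mathbb C$ and real on $\mathbb R$. Its poles are simple and lie exactly at the integers, with residue $\frac{G(n)-t(-1)^n}{\pi(-1)^n}=\frac{f_n-t}\pi\ne0$ at $n$.

1. *Integers.* Near $n$, $u_t=\frac{f_n-t}{\pi(z-n)}+h$ with $h$ analytic and real on $\mathbb R$, so $\operatorname{Im}u_t=-\frac{f_n-t}\pi\frac{\operatorname{Im}z}{|z-n|^2}+O(\operatorname{Im}z)$ for $z\in\mathbb H$. If $f_n>t$, a small half-disc $\{|z-n|<\delta_0\}\cap\mathbb H$ lies in $\Omega_t$. If $f_n<t$, then $n\notin\overline{\Omega_t}$.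
2. *Zeros of $G$ in $\mathbb H$.* There (11) gives $\operatorname{Im}u_t>0$. So $G\ne0$ on $\Omega_t\cup\Gamma_t$.
3. *Real zeros $x_0$ of $G$.* If $x_0\in\mathbb Z$, then $f_{x_0}=0<t$, so $x_0\notin\overline{\Omega_t}$ by item 1. If $x_0\notin\mathbb Z$, then
$$u_t'(x_0)=\frac{G'(x_0)}{\sin\pi x_0}+\frac{\pi t}{\sin^2\pi x_0}=\frac{\pi(t-t_0)}{\sin^2\pi x_0}\ne0.\tag{12}$$
 Since $u_t$ is real on $\mathbb R$, $\operatorname{Im}u_t(x+iy)=\int_0^y\operatorname{Re}u_t'(x+i\tau)\,d\tau=(u_t'(x_0)+o(1))\,y$ as $z\to x_0$. If $t_0<t$, then $x_0\notin\overline{\Omega_t}$. If $t_0>t$, then $G'(x_0)\ne0$, so $x_0$ is a simple zero, and a small half-disc at $x_0$ lies in $\Omega_t$.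
4. *Points $z_0\in\mathbb H\cap\partial\Omega_t$.* By continuity $u_t(z_0)\in\mathbb R$, so $z_0\in\Gamma_t$; conversely $\Gamma_t\subset\partial\Omega_t$ by the open mapping theorem. In a conformal coordinate $\zeta$ centered at $z_0$ we have $u_t-u_t(z_0)=\zeta^k$, $k\ge1$. So near $z_0$, $\Omega_t$ consists of the $k$ sectors of $\{\operatorname{Im}\zeta^k<0\}$, bounded by the $2k$ rays that form $\Gamma_t$, and each ray bounds exactly one of these sectors.
5. *Non-integer real $z_0\in\overline{\Omega_t}$.* Here $u_t-u_t(z_0)=c(z-z_0)^k(1+\cdots)$ with real coefficients and $c\ne0$, so it equals $\pm\zeta^k$ with $\zeta$ conformal, real on $\mathbb R$, $\zeta'(z_0)>0$. Near $z_0$, $\Omega_t=\{\operatorname{Im}\zeta>0,\ \pm\operatorname{Im}\zeta^k<0\}$ is a union of sectors $\{\frac{j\pi}k<\arg\zeta<\frac{(j+1)\pi}k\}$. Their boundary rays are pieces of $\Gamma_t$, each bounding exactly one sector of $\Omega_t$, or real segments.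

**Step 5: the form $\eta$ and its residues.** Let $\eta=A\,du_t=A\,u_t'\,dz$ and let $P=\{n:f_n>t\}\cup\{x_0:t_0(x_0)>t\}$, a finite set of real points. By Step 4, $\eta$ is holomorphic in a neighborhood of $\overline{\Omega_t}$ except at $P$, where it has simple poles:

* at $n$ with $f_n>t$: $A\sim\pi(z-n)/f_n$ and $u_t'\sim-\frac{f_n-t}\pi(z-n)^{-2}$, so the residue is $-(1-t/f_n)$;
* at $x_0$ with $t_0>t$: $G'(x_0)=-\pi t_0/\sin\pi x_0$, so with (12) the residue is
$$\frac{\sin\pi x_0}{G'(x_0)}u_t'(x_0)=-\frac{\sin^2\pi x_0}{\pi t_0}\cdot\frac{\pi(t-t_0)}{\sin^2\pi x_0}=1-\frac t{t_0}.$$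

**Step 6: Cauchy's theorem on $\Omega_t$.** This step justifies $\int_{\partial\Omega'}\eta=0$, where for small $\delta$
$$\Omega'=\Omega_t\setminus\bigcup_{p\in P}\{|z-p|\le\delta\}.$$
Every point of the compact set $\overline{\Omega'}$ has a neighborhood $B$ with a conformal chart onto a disc in which $\Omega'\cap B$ is the full disc or a finite union of disjoint circular sectors of it. Away from the excised discs this is Step 4. At a point of a half circle $|z-p|=\delta$ inside $\mathbb H$, a branch of $\log$ of a multiple of $z-p$ turns $\Omega'$ into a half-disc. At $p\pm\delta$ use the chart $\log\big((z-p)/(\pm\delta)\big)$, in which $\Omega'$ is a quarter disc. For $\varphi\in C_c^\infty(B)$, Stokes' theorem on sectors gives $\int_{\Omega'}d(\varphi\eta)=\int_{\partial\Omega'}\varphi\eta$; the circular arcs of the sectors do not contribute, as $\varphi$ vanishes there. Sum over a finite smooth partition of unity on a neighborhood of $\overline{\Omega'}$. Since $\eta$ is holomorphic, $d\eta=0$, and we get $\int_{\partial\Omega'}\eta=0$.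 Here $\partial\Omega'$ consists of finitely many analytic arcs with $\Omega'$ on the left, and contains each noncritical point of $\Gamma_t$ exactly once, because each ray in Step 4 bounds exactly one sector. The excised discs do not meet $\Gamma_t$, since near $p\in P$ the whole half-disc lies in $\Omega_t$.

**Step 7: imaginary parts.** We read off (10). The boundary has three kinds of pieces.

* Real segments contribute $0$, since $\eta$ is real on $\mathbb R$.
* A half circle at $p\in P$ with residue $k$ is run clockwise and contributes $-i\pi k+O(\delta)$.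
* On $\Gamma_t$, let $\tau$ be the tangent with $\Omega_t$ on the left. Then $c=u_t'\tau$ is real, and the derivative of $\operatorname{Im}u_t$ in the direction $i\tau$, into $\Omega_t$, is $\operatorname{Im}(ic)=c$. As $\operatorname{Im}u_t$ becomes negative there, $c<0$ off critical points. So $u_t$ is real and decreasing along $\Gamma_t$, and $\operatorname{Im}\int_{\Gamma_t}A\,du_t=-\int_{\Gamma_t}\operatorname{Im}A\,|du_t|=-I(t)$ by (9). In particular $I(t)<\infty$.

Letting $\delta\to0$,
$$0=-I(t)-\pi\sum_{x_0}\Big(1-\frac t{t_0}\Big)_++\pi\sum_n\Big(1-\frac t{f_n}\Big)_+,$$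
which is (10).

**Step 8: finiteness of moments.** The identity for $s=0$ and $s=\frac12$ gives $\int(|\operatorname{Re}w|^q+|\operatorname{Im}w|^q)\,d\mu<\infty$, hence $\int|w|^q\,d\mu<\infty$. $\square$

## 6. The extremal function $\beta$ and a signed average of $|G|^p$

The aim of this section and the next is: if $v$ is smooth, $\pi$-periodic and $v''+p^2v\ge0$, so that $|w|^pv(\arg w)$ is even, $p$-homogeneous and subharmonic off $0$, then $\int|w|^pv(\arg w)\,d\mu\ge0$. For $p=2$ and $v=\pm\cos2\psi$ one can see this directly: Lemma 2 says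
$$N_2(s)=6\int(\operatorname{Re}e^{-i\pi s}w)^2d\mu=3\int|w|^2d\mu+3\operatorname{Re}\Big(e^{-2\pi is}\int w^2d\mu\Big),$$
and $N_2$ is constant in $s$ (for $G$ as in (2), this is the isometry of Section 1), so $\int w^2d\mu=0$ and the two integrals vanish.

In general, every such $v$ is a superposition of rotates of one function $b$, for which $b''+p^2b$ is a point mass. So it should be enough to treat $\beta(re^{i\omega})=r^pb(\omega)$ and its rotates. But $\mu$ is accessible only through the functions $|\cos(\psi-\pi x)|^p$, by Lemma 2. So we approximate $b$ by signed averages of these, with weights for which Lemma 1 gives positivity.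

Let $p>1$, $p\notin2\mathbb Z$, and $\sigma=\operatorname{sgn}\sin\frac{p\pi}2$. Put $b(\omega)=\sigma\cos\big(p(\frac\pi2-|\omega|)\big)$ for $|\omega|\le\pi$. On $[0,\pi]$ it is symmetric about $\frac\pi2$, so it extends to an even, $\pi$-periodic, continuous function. Put $\beta(re^{i\omega})=r^pb(\omega)$, $\beta(0)=0$. Off $\pi\mathbb Z$ we have $b''+p^2b=0$, and $b'(0+)=\sigma p\sin\frac{p\pi}2=p|\sin\frac{p\pi}2|=-b'(0-)$. Therefore
$$b''+p^2b=2p\,|\sin\tfrac{p\pi}2|\sum_k\delta_{k\pi},\qquad\int_0^\pi b=\sigma\int_{-\pi/2}^{\pi/2}\cos p\varphi\,d\varphi=\frac{2|\sin\frac{p\pi}2|}p.\tag{13}$$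

**Step 1: $\beta$ is continuous and subharmonic on $\mathbb C$.** We check this locally.

* Off $\mathbb R$ it is harmonic: for $\operatorname{Im}w>0$, $\beta(w)=\sigma\operatorname{Re}(-iw)^p$ (principal branch), and for $\operatorname{Im}w<0$, $\beta(w)=\sigma\operatorname{Re}(iw)^p$.
* Near a point of $(0,\infty)$ it is the maximum of the harmonic functions $\sigma r^p\cos(p(\frac\pi2-\omega))$ and $\sigma r^p\cos(p(\frac\pi2+\omega))$: their difference is $2|\sin\frac{p\pi}2|\,r^p\sin p\omega$, which has the sign of $\omega$ for small $\omega$. The same holds near $(-\infty,0)$, because $\beta$ is even.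
* At $0$ the circular means are $\frac{r^p}\pi\int_0^\pi b>0=\beta(0)$.

Also $\beta(rw)=|r|^p\beta(w)$ for real $r$, because $b$ is $\pi$-periodic.

For $\varepsilon>0$ let $\chi_\varepsilon(\theta)=\beta\big(1/\cos(\theta+i\varepsilon)\big)$. As $|\cos(\theta+i\varepsilon)|\ge\sinh\varepsilon$, it is bounded and continuous; as $\beta$ is even, it is $\pi$-periodic. It takes both signs in general; what is positive is the following.

**Step 2: for $G\in\mathcal G$ and $a\in\mathbb R$,**
$$J_\varepsilon(a):=\int_{\mathbb R}|G(x)|^p\chi_\varepsilon(\pi x-a)\,dx\ge0.\tag{14}$$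
This is the one place where holomorphy in a half-plane enters the discrete side. The function $M(z)=G(z)/\cos(\pi z-a+i\varepsilon)$ is analytic for $\operatorname{Im}z>-\varepsilon/\pi$. Since $|\cos\zeta|\ge\sinh(\operatorname{Im}\zeta)$ for $\operatorname{Im}\zeta>0$, and $\sinh(\pi y+\varepsilon)\ge e^{\pi y}\sinh\varepsilon$ for $y\ge0$, we get $|M(z)|\le\frac K{\sinh\varepsilon}\cdot\frac1{1+|z|}$ on $\overline{\mathbb H}$. So $S=\beta\circ M$ is continuous on $\overline{\mathbb H}$, subharmonic in $\mathbb H$ and $O((1+|z|)^{-p})$. Lemma 1 gives $\int_{\mathbb R}S\ge0$. As $G$ is real on $\mathbb R$, homogeneity gives $S(x)=|G(x)|^p\chi_\varepsilon(\pi x-a)$, which is (14).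

**Step 3: the averages of $|\cos|^p$ with weight $\chi_\varepsilon$ approximate $b$.** Put
$$X_\varepsilon(\varphi)=\int_0^1|\cos(\varphi-\pi x)|^p\chi_\varepsilon(\pi x)\,dx,\qquad E_\varepsilon=X_\varepsilon-e^{-p\varepsilon}b.$$
We show that $E_\varepsilon\ge0$ and $\int_0^\pi E_\varepsilon\to0$ as $\varepsilon\to0$.

For the first, homogeneity and multiplication of numerator and denominator by $2e^{i\pi x}$ give, with $\zeta=e^{2\pi ix}$,
$$X_\varepsilon(\varphi)=\int_0^1\beta\Big(\frac{\cos(\pi x-\varphi)}{\cos(\pi x+i\varepsilon)}\Big)dx=\int_0^1\beta\Big(\frac{e^{i\varphi}+\zeta e^{-i\varphi}}{e^\varepsilon+\zeta e^{-\varepsilon}}\Big)dx\ge\beta(e^{-\varepsilon}e^{i\varphi})=e^{-p\varepsilon}b(\varphi).$$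
The inequality is the sub-mean value property at $\zeta=0$, since the fraction is analytic in $|\zeta|<e^{2\varepsilon}$.

For the second, we compute $\int_0^\pi X_\varepsilon=\frac1\pi\int_0^\pi\chi_\varepsilon(\theta)\,d\theta\cdot\int_0^\pi|\cos\theta|^p\,d\theta$. For $0<\theta<\pi$ and $s>0$ we have $\cos(\theta+is)=\cos\theta\cosh s-i\sin\theta\sinh s$, so
$$\operatorname{Re}\big(i\cos(\theta+is)\big)=\sin\theta\sinh s>0,\qquad\operatorname{Im}\big(1/\cos(\theta+is)\big)>0.$$
With $s=\varepsilon$ and $-i\cdot\frac1{\cos}=\frac1{i\cos}$, the formula for $\beta$ in the upper half-plane gives $\chi_\varepsilon(\theta)=\sigma\operatorname{Re}\big(i\cos(\theta+i\varepsilon)\big)^{-p}$. The function $(i\cos\zeta)^{-p}$ is analytic in the half-strip $\{0<\operatorname{Re}\zeta<\pi,\ \operatorname{Im}\zeta>0\}$, continuous up to the vertical sides (where $i\cos\zeta=\pm i\cosh s$), and decays like $e^{-p\operatorname{Im}\zeta}$. Cauchy's theorem on the part of the half-strip above height $\varepsilon$ gives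
$$\int_0^\pi\big(i\cos(\theta+i\varepsilon)\big)^{-p}d\theta=i\int_\varepsilon^\infty\big[(i\cosh s)^{-p}-(-i\cosh s)^{-p}\big]ds=2\sin\tfrac{p\pi}2\int_\varepsilon^\infty\frac{ds}{\cosh^ps},$$
because $e^{-i\pi p/2}-e^{i\pi p/2}=-2i\sin\frac{p\pi}2$. Hence, as $\varepsilon\to0$,
$$\int_0^\pi X_\varepsilon\to\frac{2|\sin\frac{p\pi}2|}\pi\int_0^\pi|\cos\theta|^pd\theta\int_0^\infty\frac{ds}{\cosh^ps}=\frac{2|\sin\frac{p\pi}2|}\pi\cdot\frac{\sqrt\pi\,\Gamma(\frac{p+1}2)}{\Gamma(\frac p2+1)}\cdot\frac{\sqrt\pi\,\Gamma(\frac p2)}{2\Gamma(\frac{p+1}2)}=\frac{2|\sin\frac{p\pi}2|}p .$$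
(The substitution $\tanh s=\sin\varphi$ turns the second integral into $\int_0^{\pi/2}\cos^{p-1}\varphi\,d\varphi$; both are Beta integrals.) By (13) the limit is $\int_0^\pi b$, so $\int_0^\pi E_\varepsilon\to0$.

## 7. Positivity of $\mu$ on subharmonic functions

**Lemma 3.** Let $1<p<\infty$, let $G\in\mathcal G$ with measure $\mu$, and let $v$ be $C^\infty$ and $\pi$-periodic with $v''+p^2v\ge0$. Then $\int|w|^pv(\arg w)\,d\mu(w)\ge0$.

*Proof.* **Case $p\notin2\mathbb Z$.** Let $\lambda$ be the finite positive measure on $\mathbb R/\pi\mathbb Z$ with $\int S\,d\lambda=\int|w|^pS(\arg w)\,d\mu$ for continuous $S$; it is finite by Lemma 2. Lemma 2 says $N_p(x)=p(p+1)\int|\cos(\psi-\pi x)|^p\,d\lambda(\psi)$. Cutting $\mathbb R$ in (14) into unit intervals and using the $\pi$-periodicity of $\chi_\varepsilon$,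
$$0\le J_\varepsilon(a)=\int_0^1N_p(x)\chi_\varepsilon(\pi x-a)\,dx=p(p+1)\int X_\varepsilon(\psi-a)\,d\lambda(\psi),$$
where the last equality shifts $x$ by $a/\pi$ in a $1$-periodic integral. Put $\nu=v''+p^2v\ge0$, and integrate against $\nu(a)\,da$ over a period. Since $X_\varepsilon=e^{-p\varepsilon}b+E_\varepsilon$ and $E_\varepsilon\ge0$,
$$0\le e^{-p\varepsilon}\int\!\int_0^\pi\nu(a)b(\psi-a)\,da\,d\lambda(\psi)+\|\nu\|_\infty\,\lambda(\mathbb R/\pi\mathbb Z)\int_0^\pi E_\varepsilon .$$
Let $\varepsilon\to0$: with $*$ the convolution on $\mathbb R/\pi\mathbb Z$, $\int(\nu*b)\,d\lambda\ge0$. By (13), $d=(2p|\sin\frac{p\pi}2|)^{-1}\,\nu*b$ satisfies $d''+p^2d=\nu$, and so does $v$; both are $\pi$-periodic. The difference is a $\pi$-periodic combination of $\cos p\psi$ and $\sin p\psi$, hence $0$, because $p\notin2\mathbb Z$. So $v=d$ and $\int v\,d\lambda\ge0$.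

**Case $p\in2\mathbb Z$.** Here $\sin\frac{p\pi}2=0$ and the division fails, so we perturb the exponent. Let $p'\to p$, $p'\notin2\mathbb Z$, and $k'=|p'^2-p^2|\max|v|/p'^2\to0$. Then
$$(v+k')''+p'^2(v+k')=(v''+p^2v)+(p'^2-p^2)v+p'^2k'\ge0,$$
so $\int|w|^{p'}(v+k')\,d\mu\ge0$ by the first case; it is essential that $\mu$ does not depend on the exponent. Let $p'\to p$ by dominated convergence, using $|w|^{p'}\le|w|^{p_1}+|w|^{p_2}$ with $1<p_1<p<p_2$, and Lemma 2. $\square$

## 8. A subharmonic minorant from an inequality on the line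

Let $\kappa$ be a finite signed Borel measure on $[0,1)$ satisfying (i) of Theorem 2, and put, for $w=\rho e^{i\psi}$,
$$g(w)=\int|\operatorname{Re}(e^{-i\pi\theta}w)|^p\,d\kappa(\theta)=\rho^p\gamma(\psi),\qquad\gamma(\psi)=\int|\cos(\psi-\pi\theta)|^p\,d\kappa(\theta).$$
Both are continuous, $\gamma$ is $\pi$-periodic, and $g(rw)=|r|^pg(w)$ for real $r$. Write $\langle\cdot\rangle$ for the mean over the unit circle. We want a subharmonic $V\le g$ with $V(0)=0$. The natural candidate is the infimum of the averages of $g$ over polynomial discs centered at $w$. Hypothesis (i) is what prevents $V(0)$ from being negative.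

**Step 1: $\langle g\circ P\rangle\ge0$ for every complex polynomial $P$ with $P(0)=0$.** This translates (i) into a statement on the circle. Let $\phi\ne0$ be a real Schwartz function with $\hat\phi$ compactly supported, and $F_R(x)=P(e^{2\pi ix})\phi(x/R)$. The spectrum of $\phi(\cdot/R)$ shrinks to $0$ as $R\to\infty$ and $P(e^{2\pi ix})$ has frequencies $\ge1$, so for $R$ large $\widehat{F_R}$ is supported in $(0,\infty)$. Then $T_\theta F_R=e^{-i\pi\theta}F_R$, and as $T_\theta$ preserves real functions, $T_\theta\operatorname{Re}F_R=\operatorname{Re}(e^{-i\pi\theta}F_R)$. Apply (i) to $\operatorname{Re}F_R$, and use Fubini and homogeneity ($\phi$ is real):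
$$\int_{\mathbb R}g\big(P(e^{2\pi ix})\big)\,|\phi(x/R)|^p\,dx\ge0.$$
Divide by $R$ and let $R\to\infty$. As $x\mapsto g(P(e^{2\pi ix}))$ is continuous and $1$-periodic, the left side tends to $\langle g\circ P\rangle\int|\phi|^p$, and $\int|\phi|^p>0$.

**Step 2: the candidate.** Define
$$V(w)=\inf\{\langle g(w+P)\rangle:P\text{ a polynomial},\ P(0)=0\}\in[-\infty,\infty).$$
Taking $P=0$, $V\le g$. $V$ is upper semicontinuous, as an infimum of continuous functions. For real $r\ne0$, $\langle g(rw+P)\rangle=|r|^p\langle g(w+P/r)\rangle$, so $V(rw)=|r|^pV(w)$. By Step 1, $V(0)\ge0$, and $V(0)\le g(0)=0$, so $V(0)=0$.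

**Step 3: the sub-mean value inequality.** The idea is to glue nearly optimal discs at the points of a circle around $w$ into one polynomial disc centered at $w$, by giving them very high frequencies. Fix $w$ and $r>0$, and let $k$ be continuous on the circle with $k(t)>V(w+re^{it})$ for all $t$. For each $t_0$ some $P$ satisfies $\langle g(w+re^{it}+P)\rangle<k(t)$ at $t=t_0$, hence for $t$ near $t_0$. By compactness there are finitely many arcs $I_j$ partitioning the circle and polynomials $P_j=\sum_{l=1}^dc_{j,l}\zeta^l$ with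
$$\langle g(w+re^{it}+P_j)\rangle<k(t)\qquad(t\in I_j).$$
Let $c_l(t)=c_{j,l}$ on $I_j$, and let $c_l^{(n)}$ be the $n$-th Fejér mean of the step function $c_l$. These are trigonometric polynomials of degree at most $n$, bounded by $\max|c_l|$, and they converge to $c_l$ off finitely many points. View $c_l^{(n)}$ as a Laurent polynomial in $\zeta=e^{it}$. For $N>n$,
$$Q(\zeta)=r\zeta+\sum_{l=1}^dc_l^{(n)}(\zeta)\,\zeta^{Nl}$$
has only powers $\ge1$: it is a polynomial with $Q(0)=0$. So
$$V(w)\le\langle g(w+Q)\rangle=\frac1{2\pi}\int_0^{2\pi}\Phi(t,Nt)\,dt,\qquad\Phi(t,\theta)=g\Big(w+re^{it}+\sum_lc_l^{(n)}(t)e^{il\theta}\Big).$$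
For continuous $\Phi$ on the torus, $\frac1{2\pi}\int\Phi(t,Nt)\,dt\to\frac1{4\pi^2}\iint\Phi\,d\theta\,dt$ as $N\to\infty$: for a monomial $e^{i(at+b\theta)}$ the integral of $e^{i(a+bN)t}$ vanishes for large $N$ unless $a=b=0$, and trigonometric polynomials are uniformly dense. Then let $n\to\infty$, by bounded convergence:
$$V(w)\le\frac1{4\pi^2}\iint g\Big(w+re^{it}+\sum_lc_l(t)e^{il\theta}\Big)d\theta\,dt\le\frac1{2\pi}\int_0^{2\pi}k(t)\,dt,$$
since for $t\in I_j$ the mean over $\theta$ is $\langle g(w+re^{it}+P_j)\rangle$. The function $t\mapsto V(w+re^{it})$ is upper semicontinuous, so it is the limit of a decreasing sequence of continuous functions; adding $\frac1j$ to the $j$-th makes them admissible as $k$. Monotone convergence gives $V(w)\le\frac1{2\pi}\int_0^{2\pi}V(w+re^{it})\,dt$.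

**Step 4: the angular inequality.** So $V$ is subharmonic on $\mathbb C$, and $V\not\equiv-\infty$ since $V(0)=0$. This is where (i) is decisive. Thus $V\in L^1_{loc}$, and by homogeneity
$$V(\rho e^{i\psi})=\rho^pv_0(\psi)$$
with $v_0$ $\pi$-periodic, integrable over a period, and $v_0\le\gamma$. Test $\Delta V\ge0$ on $\chi(\rho)\tau(\psi)$ with $0\le\chi\in C_c^\infty((0,\infty))$ and $0\le\tau\in C^\infty(\mathbb R/\pi\mathbb Z)$. The Laplacian of the test function is $(\chi''+\rho^{-1}\chi')\tau+\rho^{-2}\chi\tau''$, and two integrations by parts give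
$$\int\rho^p(\chi''+\rho^{-1}\chi')\rho\,d\rho=\int\rho^p(\rho\chi')'\,d\rho=p^2\int\chi\rho^{p-1}\,d\rho.$$
Hence, using $\pi$-periodicity to pass from $[0,2\pi]$ to $[0,\pi]$,
$$\Big(\int\chi\rho^{p-1}\,d\rho\Big)\int_0^\pi v_0\,(\tau''+p^2\tau)\,d\psi\ge0,$$
that is, $v_0''+p^2v_0\ge0$ in the sense of distributions.

**Proposition 4.** If $\kappa$ satisfies (i), then $\int\|\mathcal D_\theta f\|_p^p\,d\kappa(\theta)\ge0$ for all real finitely supported $f$.

*Proof.* Let $f\ne0$, let $G$ be as in (2), with measure $\mu$. Let $\phi_\delta\ge0$ be smooth mollifiers on $\mathbb R/\pi\mathbb Z$ with $\int\phi_\delta=1$, and $v_\delta=v_0*\phi_\delta$. Then $v_\delta$ is smooth, and testing Step 4 on $\tau(a)=\phi_\delta(\psi-a)$ shows $v_\delta''+p^2v_\delta\ge0$. Also $v_\delta\le\gamma*\phi_\delta$, and $\gamma*\phi_\delta\to\gamma$ uniformly. By Lemma 2 and Fubini (recall $\int|w|^pd\mu<\infty$ and $|\kappa|$ is finite), then by $\mu\ge0$ and Lemma 3,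
$$\frac1{p(p+1)}\int\|\mathcal D_\theta f\|_p^p\,d\kappa=\int|w|^p\gamma(\arg w)\,d\mu=\lim_{\delta\to0}\int|w|^p(\gamma*\phi_\delta)(\arg w)\,d\mu\ge\liminf_{\delta\to0}\int|w|^pv_\delta(\arg w)\,d\mu\ge0.\ \square$$

## 9. Theorem 1: from finite sequences to $L^p(\mathbb R)$, and the zoom at $0$

Let $C=\|T_\alpha\|_{p,p}$.

**Step 1: real finitely supported sequences.** Let $\kappa=C^p\delta_0-\delta_\alpha$. Since $T_0=I$, (i) holds. Since $\mathcal D_0=I$, Proposition 4 gives $\|\mathcal D_\alpha f\|_p\le C\|f\|_p$.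

**Step 2: complex finitely supported sequences.** The kernel of $\mathcal D_\alpha$ is real, so $\mathcal D_\alpha\operatorname{Re}(e^{i\omega}f)=\operatorname{Re}(e^{i\omega}\mathcal D_\alpha f)$. Apply Step 1 to $\operatorname{Re}(e^{i\omega}f)$ and integrate in $\omega$, using $\int_0^{2\pi}|\operatorname{Re}(e^{i\omega}\zeta)|^p\,d\omega=c_p|\zeta|^p$ with $c_p>0$.

**Step 3: all of $\ell^p$.** Let $a\in\ell^p$ and let $a^{(k)}$ be its truncations. By Hölder in (1), $\mathcal D_\alpha a^{(k)}\to\mathcal D_\alpha a$ pointwise, and Fatou's lemma gives $\|\mathcal D_\alpha a\|_p\le C\|a\|_p$. For $a\in\ell^2\cap\ell^p$ this $\mathcal D_\alpha a$ is the one given by the symbol on $\ell^2$.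

**Step 4: the upper bound on $L^p(\mathbb R)$.** Let $f\in L^2\cap L^p$ and $a_x(n)=f(x+n)$. Since $\int_0^1\|a_x\|_r^r\,dx=\|f\|_r^r$ for $r=2,p$, we have $a_x\in\ell^2\cap\ell^p$ for a.e. $x$. We claim that $D_\alpha f(x+n)=(\mathcal D_\alpha a_x)(n)$ for a.e. $x$ and all $n$. Let $\tau_j(\xi)=\sum_kd_k^{(j)}e^{2\pi ik\xi}$ be the Fejér means of $m_\alpha$; then $|\tau_j|\le1$ and $\tau_j\to m_\alpha$ off $\mathbb Z$. Multiplication by $e^{2\pi ik\xi}$ is translation by $k$, so
$$T_{\tau_j}f(x+n)=\sum_kd_k^{(j)}a_x(n+k).$$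
By Plancherel and dominated convergence, the left side converges to $D_\alpha f$ in $L^2(\mathbb R)$, hence along a subsequence for a.e. $x$ and all $n$. By the same argument on $\ell^2$, the right side converges to $\mathcal D_\alpha a_x$ in $\ell^2$ for a.e. $x$. This proves the claim, and with Step 3
$$\|D_\alpha f\|_p^p=\int_0^1\|\mathcal D_\alpha a_x\|_p^p\,dx\le C^p\int_0^1\|a_x\|_p^p\,dx=C^p\|f\|_p^p.$$

**Step 5: the lower bound.** This is the inequality quoted in Section 1; here is a proof, which makes "the jump at $0$" precise. By dilation, the multipliers $m_\alpha(\varepsilon\,\cdot)$ have the same norm as $m_\alpha$. As $\varepsilon\to0+$ they converge on $\mathbb R\setminus\{0\}$ to $e^{-i\pi\alpha\,\mathrm{sgn}\,\xi}$: for $\xi<0$ and small $\varepsilon$, $m_\alpha(\varepsilon\xi)=e^{-\pi i\alpha}e^{2\pi i\alpha(\varepsilon\xi+1)}\to e^{i\pi\alpha}$. For $f\in L^2\cap L^p$ the corresponding operators applied to $f$ converge to $T_\alpha f$ in $L^2$. Fatou's lemma along an a.e. convergent subsequence gives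 $\|T_\alpha f\|_p\le\|D_\alpha\|_{p,p}\|f\|_p$. Steps 4 and 5 together prove Theorem 1. $\blacksquare$

## 10. Theorem 2: the equivalence of the two families of inequalities

**(i)⇒(ii).** Proposition 4 gives (ii) for finitely supported real $f$; it remains to pass to $\ell^p$. By Section 9 (and $\mathcal D_0=I$), $\|\mathcal D_\theta\|_{\ell^p\to\ell^p}\le\|T_\theta\|_{p,p}\le1+\|H\|_{p,p}$ for $0<\theta<1$, and the outer bound holds also for $\theta=0$. For finitely supported $f$, the function $\theta\mapsto\|\mathcal D_\theta f\|_p^p=\sum_n|G(n+\theta)|^p$ is continuous, because the series converges uniformly. If finitely supported $f_j$ converge to $f$ in $\ell^p$, the uniform bound on $\|\mathcal D_\theta\|$ shows that $\|\mathcal D_\theta f_j\|_p^p\to\|\mathcal D_\theta f\|_p^p$ uniformly in $\theta$. As $|\kappa|$ is finite, (ii) extends to all real $f\in\ell^p$.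

**(ii)⇒(i), Step 1: a dense class.** We reduce (i) to $f=\operatorname{Re}F$ with $\hat F\in C_c^\infty((0,\infty))$. These are dense in real $L^p(\mathbb R)$. Indeed, start with a real Schwartz function $f$ and an even real $\chi\in C_c^\infty(\mathbb R)$ equal to $1$ near $0$. Multiplying $\hat f$ by $\chi(\epsilon\xi)$ changes $f$ little in $L^p$ for small $\epsilon$ (approximate identity) and makes $\hat f$ compactly supported. Multiplying then by $1-\chi(\xi/\epsilon)$ removes the function $\epsilon\check\chi(\epsilon\,\cdot)*f$, whose $L^p$ norm is at most $\|\epsilon\check\chi(\epsilon\,\cdot)\|_p\|f\|_1=\epsilon^{1-1/p}\|\check\chi\|_p\|f\|_1\to0$ as $\epsilon\to0$. The result is real with Fourier transform in $C_c^\infty(\mathbb R\setminus\{0\})$, and is $\operatorname{Re}F$ with $\hat F=2\cdot1_{(0,\infty)}$ times that transform. The $T_\theta$ are uniformly bounded, so it suffices to treat such $f$, for which $T_\theta f=\operatorname{Re}(e^{-i\pi\theta}F)$.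

**(ii)⇒(i), Step 2: slowly varying samples.** We sample $f$ finely and let the mesh go to $0$. Put $f_R(n)=\operatorname{Re}F(n/R)$. For $R$ large, $R\hat F(R\,\cdot)$ is supported in $(0,1)$, and by Poisson summation the sequence $F(n/R)$ has Fourier series $R\hat F(R\xi)$ on $(0,1)$. So $\mathcal D_\theta$ maps it to
$$\int_0^1e^{-\pi i\theta}e^{2\pi i(n+\theta)\xi}R\hat F(R\xi)\,d\xi=e^{-\pi i\theta}F\big(\tfrac{n+\theta}R\big),$$
and, the kernel being real, $(\mathcal D_\theta f_R)(n)=\operatorname{Re}\big(e^{-\pi i\theta}F(\tfrac{n+\theta}R)\big)$. Put $h_\theta=|\operatorname{Re}(e^{-i\pi\theta}F)|^p$, which is $C^1$ because $p>1$. Comparing the integral with its Riemann sum on intervals of length $1/R$,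
$$\Big|\frac1R\|\mathcal D_\theta f_R\|_p^p-\|T_\theta f\|_p^p\Big|=\Big|\frac1R\sum_nh_\theta\big(\tfrac{n+\theta}R\big)-\int h_\theta\Big|\le\frac1R\int|h_\theta'|\le\frac pR\int|F|^{p-1}|F'|\to0$$
uniformly in $\theta$. Since $|\kappa|$ is finite, (ii) for $f_R$, divided by $R$, gives (i) for $f$ in the limit. $\blacksquare$
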